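\title{The golden ratio bounds the connective constant of every transitive cubic graph}

\begin{abstract}
We prove that every infinite, connected, vertex-transitive, $3$-regular simple graph has connective constant at least the golden ratio $\varphi=\frac12(1+\sqrt5)$, the connective constant of the ladder. Transitivity is used only to show that every finite nonempty vertex set has at least three boundary edges, and the bound holds for every infinite connected cubic graph with that property. The proof rests on a finite inequality: if $e,f$ are adjacent edges of a $3$-edge-connected cubic multigraph, then $\sum_C\varphi^{-|C|}\ge\varphi^{-2}$, the sum running over the cycles through $e$ and $f$. A rooted form of this inequality is proved by induction, deleting edges and splitting along cuts with three edges.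
\end{abstract}

\section{Introduction}

Let $G=(V,E)$ be an infinite, connected, locally finite simple graph. A \emph{self-avoiding walk} (SAW) of length $n$ from $v\in V$ is a sequence $\pi=(v_0,v_1,\dots,v_n)$ of pairwise distinct vertices with $v_0=v$ and $v_{i-1}v_i\in E$ for all $i$; we write $|\pi|=n$. Let $\sigma_n(v)$ be the number of such walks. The graph $G$ is \emph{transitive} if its automorphism group has one orbit on $V$, and \emph{quasi-transitive} if it has finitely many. For quasi-transitive $G$ the limit
\[
\mu(G)=\lim_{n\to\infty}\sigma_n(v)^{1/n}
\]
exists and does not depend on $v$. It is the \emph{connective constant} of $G$.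

The number $\mu(G)$ measures how many ways there are, on average, to continue a long SAW by one step. In a $\Delta$-regular graph there are never more than $\Delta-1$ ways, so $1\le\mu(G)\le\Delta-1$, and the $\Delta$-regular tree, where $\sigma_n(v)=\Delta(\Delta-1)^{n-1}$, attains the upper bound. Cycles lower the count, because a walk that comes back near its past loses continuations and may be trapped. How small can $\mu(G)$ be? Grimmett and Li proved that $\mu(G)\ge\sqrt{\Delta-1}$ for every $\Delta\ge2$ and every infinite $\Delta$-regular transitive graph $G$. For \emph{cubic} graphs, that is, $\Delta=3$, this gives $\mu\ge\sqrt2\approx1.414$. One expects the smallest values on graphs that are narrow and rich in short cycles. The ladder $\mathbb Z\times\{0,1\}$ is such a graph, and its connective constant is the golden ratio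
\[
\varphi=\tfrac12(1+\sqrt5)\approx1.618 .
\]
It has been conjectured that no infinite, connected, transitive cubic graph has a smaller connective constant; we take the problem from \cite{source}. We prove the conjecture.

\begin{theorem}\label{thm:transitive}
Every infinite, connected, vertex-transitive, $3$-regular simple graph $G$ satisfies $\mu(G)\ge\varphi$. Moreover, $\sigma_n(v)\ge\varphi^n$ for all $n$.
\end{theorem}

For a set $A$ of vertices let $\delta A$ be the set of edges with exactly one end in $A$; we write $\delta_KA$ when the graph $K$ has to be named. Transitivity enters only through the property that $|\delta A|\ge3$ for every finite nonempty $A$ (Lemma~\ref{lem:cut}), and the bound holds for all cubic graphs with this property. Call a SAW \emph{extendable} if it is an initial segment of an infinite SAW, and let $\epsilon_n(v)\le\sigma_n(v)$ be the number of extendable SAWs of length $n$ from $v$.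

\begin{theorem}\label{thm:cut}
Let $G$ be an infinite connected cubic simple graph with $|\delta A|\ge3$ for every finite nonempty $A\subset V$. Let $v\in V$ and let $vw$ be an edge.
\begin{itemize}
\item[(a)] For every finite set $B\subset V$ containing $v$ and $w$,
\begin{equation}\label{eq:exit}
\sum_\pi\varphi^{-|\pi|}\ge1,
\end{equation}
where the sum is over the SAWs $\pi=(v_0,\dots,v_m)$ that do not use the edge $vw$ and satisfy $v_0=v$, $v_0,\dots,v_{m-1}\in B$ and $v_m\notin B$.
\item[(b)] $\limsup_n\sigma_n(v)^{1/n}\ge\limsup_n\epsilon_n(v)^{1/n}\ge\varphi$.
\item[(c)] $\sup_{v'\in V}\sigma_n(v')\ge\varphi^n$ for every $n$.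
\end{itemize}
\end{theorem}

In particular $\mu(G)\ge\varphi$ for every infinite connected quasi-transitive cubic simple graph in which every finite nonempty set has at least three boundary edges. The constant $\varphi$ is best possible in both theorems (Section~\ref{sec:ladder}), and three boundary edges cannot be replaced by two (Section~\ref{sec:two}).

Part (a) is a statement about a finite graph. Contract everything outside $B$ to one vertex; the walks in \eqref{eq:exit} become paths to that vertex, and a small modification turns them into the cycles through two fixed adjacent edges. The inequality that we need for such cycles is Proposition~\ref{prop:main}. Its cleanest case is the following. A finite multigraph is \emph{$3$-edge-connected} if $|\delta A|\ge3$ for every nonempty proper subset $A$ of its vertex set, and two parallel edges count as a cycle of length $2$.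

\begin{theorem}\label{thm:finite}
Let $K$ be a finite loopless $3$-edge-connected cubic multigraph, and let $e,f$ be distinct edges sharing a vertex. Then
\[
\sum_{C\ni e,f}\varphi^{-|C|}\ge\varphi^{-2},
\]
the sum being over the cycles $C$ of $K$ that contain $e$ and $f$. Equality holds for the graph with two vertices and three parallel edges, and for $K_4$.
\end{theorem}

Throughout, $\tau=1/\varphi\approx0.618$, so that $\tau+\tau^2=1$ and $1+\tau=\varphi$. We think of $\tau$ as a weight carried by each edge.

\section{The ladder}\label{sec:ladder}

The ladder $L$ has vertex set $\mathbb Z\times\{0,1\}$, horizontal edges $(i,j)(i+1,j)$, and rungs $(i,0)(i,1)$. It is cubic, and translations together with the exchange of the two rows make it transitive. We recall why $\mu(L)=\varphi$, since the computation shows what \eqref{eq:exit} expresses.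

Record a SAW of length $n$ as a word in the letters $H$ (horizontal step) and $R$ (rung). No two letters $R$ are consecutive, and the number of such words of length $n$ is the Fibonacci number $F_{n+2}$, where $F_1=F_2=1$. Each word is realized by a walk whose horizontal steps all go to the right, so $\sigma_n(v)\ge F_{n+2}$. Conversely, a SAW can reverse its horizontal direction only at a rung, and it does so at most twice. Indeed, suppose it turns in columns $i_1,i_2,i_3$, in this order, and say the first turn is from right to left. A turn uses both vertices of its column, so the walk cannot return to that column, and $i_2<i_3<i_1$. Then column $i_3$ is visited once between the first two turns and twice at the third turn, which is impossible for a column with two vertices. A SAW is therefore determined by its word, its first horizontal direction, and the at most two rungs where it turns, so $\sigma_n(v)\le2(n+1)^2F_{n+2}$. Since $F_n^{1/n}\to\varphi$, we get $\mu(L)=\varphi$. Theorem~\ref{thm:transitive} is thus sharp, and so is Theorem~\ref{thm:cut}, which applies to $L$ by Lemma~\ref{lem:cut}.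

Now take $v=(0,0)$, $w=(-1,0)$ and $B=\{-r,\dots,r\}\times\{0,1\}$. A walk from $v$ that leaves $B$ without stepping left passes each of the columns $0,\dots,r$ by $H$ or by $RH$. These walks contribute $(\tau+\tau^2)^{r+1}=1$ to the sum in \eqref{eq:exit}. At edge weight $\tau$, each column of the ladder transmits exactly the weight that it receives. Theorem~\ref{thm:cut}(a) says that in every cubic graph without small cuts, the total weight that escapes from $B$ is at least $1$, however large $B$ is.

\section{Cycles through two adjacent edges}\label{sec:cycles}

\subsection{Admissible rooted graphs}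

In this section graphs are finite multigraphs without loops. We write $e=yz$ to say that the edge $e$ has ends $y$ and $z$; other edges may have the same ends. A \emph{path} has distinct vertices, and a single vertex is a path of length $0$. A \emph{cycle} is a connected subgraph in which every vertex has degree $2$. Lengths $|P|$, $|C|$ count edges. Two facts are used constantly. A cycle that contains two of the three edges at a vertex of degree $3$ does not contain the third. A cycle has an even number of edges in $\delta A$, since it enters $A$ as often as it leaves.

Contracting the outside of a finite set $B$ in a cubic graph produces one vertex of large degree, so we allow one exceptional vertex.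

\begin{definition}
A pair $(K,o)$, where $K=(V,E)$ is a graph with $|V|\ge2$ and $o\in V$, is \emph{admissible} if every vertex other than the \emph{root} $o$ has degree $3$ and $|\delta A|\ge3$ for every nonempty $A\subseteq V\setminus\{o\}$.
\end{definition}

\begin{lemma}\label{lem:basic}
If $(K,o)$ is admissible, then $\deg o\ge3$, and two distinct vertices $y,z\ne o$ are joined by at most one edge.
\end{lemma}

\begin{proof}
We have $\deg o=|\delta(V\setminus\{o\})|\ge3$. If $y,z$ were joined by $m\ge2$ edges, then $|\delta\{y,z\}|=6-2m\le2$.
\end{proof}

For distinct edges $g,f$ of a graph $K$ put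
\[
Z(K;g,f)=\sum_{C\ni g,f}\tau^{|C|-2},
\]
the sum being over the cycles of $K$ through $g$ and $f$. The term $\tau^{|C|-2}$ is the \emph{weight} of $C$: each edge other than $g,f$ contributes a factor $\tau$. The quantity $Z$ does not refer to a root, and in the induction below we use the freedom to move the root.

\begin{proposition}\label{prop:main}
Let $(K,o)$ be admissible, let $u\ne o$ be a vertex, let $g$ be an edge joining $u$ and $o$, and let $f\ne g$ be another edge at $u$. Then $Z(K;g,f)\ge1$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Let $e,f$ share the vertex $u$ and let $o$ be the other end of $e$. Then $(K,o)$ is admissible, and Proposition~\ref{prop:main} with $g=e$ gives $\sum_{C\ni e,f}\tau^{|C|}\ge\tau^2$. For three parallel edges the only cycle through $e,f$ is $\{e,f\}$, and the sum is $\tau^2$. In $K_4$ two adjacent edges lie on one triangle and one $4$-cycle, and the sum is $\tau^3+\tau^4=\tau^2$.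
\end{proof}

\subsection{The main step on $K_4$}\label{sec:K4}

To make a cubic graph smaller, delete an edge and \emph{suppress} its ends: a vertex $s$ left with two edges $sc,sd$ is removed, and the two edges are \emph{merged} into one edge $cd$. Cycles survive but get shorter, so passing back from the small graph to the large one costs a factor $\tau$ for each suppressed vertex on the cycle. The proof must show that this loss is compensated.

Let $K=K_4$ with vertices $o,u,x,q$ and edges $g=uo$, $f=ux$, $h=uq$. Cycles through $g$ and $f$ avoid $h$, so $h$ is the natural edge to delete. Suppressing $u$ and $q$ leaves a graph $K'$ with vertices $x,o$ and three parallel edges: $g'$ (the merger of $g,f$), $Q$ (the merger of $qo,qx$), and the old edge $e=xo$. The cycles of $K$ through $g,f$ correspond to the cycles of $K'$ through $g'$. Such a cycle may continue from $x$ along $e$ or along $Q$, and the proposition for $K'$ gives weight at least $1$ to each choice. This is the gain: total weight $2$. The loss is $\tau$ for a cycle that avoids $Q$ and $\tau^2$ for a cycle that uses $Q$. If we knew only the total, we could conclude $Z\ge2\tau^2\approx0.764$, which is too little. We must also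 know that the cycles avoiding $Q$ have weight at least $1$ in $K'$; equivalently, that the cycles of $K$ through $g,f$ avoiding $q$ have weight at least $\tau$.

A second reduction gives this. Delete the edge $qx$ of $K$ and suppress $q$ and $x$. The result $K''$ has vertices $u,o$ and three parallel edges: $g$, $f''$ (the merger of $f,xo$), and the merger of $h,qo$. Cycles through $g,f''$ avoid the third edge at $u$, so they correspond to cycles of $K$ avoiding $q$, and only one suppressed vertex, $x$, can lie on them. Weight $1$ in $K''$ thus yields weight $\tau$ in $K$, as required. Altogether $Z(K;g,f)=\tau\cdot1+\tau^2\cdot1=1$, with equality at every step.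

The choice of the second edge matters. Had we deleted $qo$ and suppressed $q$, the vertices $u,x$ would be joined by two edges, the set $\{u,x\}$ would have two boundary edges, and the only cycle through $g,f$ would have weight $\tau<1$. The reduction fails because $qo$ lies in the three-edge cut $\delta\{u,x,q\}$. The next two lemmas show that such cuts are the only obstruction to reducing an edge, and that most of them allow a different induction step.

\subsection{Splitting along three edges}

Let $(K,o)$ be admissible. A set $A\subseteq V\setminus\{o\}$ is \emph{tight} if $|A|\ge2$ and $|\delta A|=3$. A tight set is \emph{nontrivial} if also $|V\setminus A|\ge2$; the only possible trivial tight set is $V\setminus\{o\}$, and it is tight only if $\deg o=3$. For a tight set $A$, let $K/A$ be obtained from $K$ by contracting $A$ to a vertex $a$, and let $K^A$ be obtained by contracting $V\setminus A$ to a vertex $a^*$; loops are deleted in both cases. The edges of $K/A$ and $K^A$ are regarded as edges of $K$, and the three edges of $\delta A$ belong to both graphs.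

\begin{lemma}\label{lem:split}
Let $(K,o)$ be admissible and let $A$ be a nontrivial tight set. Then $K/A$ and $K^A$ have fewer vertices than $K$, the pair $(K/A,o)$ is admissible, and $(K^A,o')$ is admissible for every vertex $o'$ of $K^A$.
\end{lemma}

\begin{proof}
The graphs have $|V\setminus A|+1$ and $|A|+1$ vertices, and both numbers lie strictly between $2$ and $|V|$. The vertices $a,a^*$ have degree $3$, and all other degrees are as in $K$; since $o\notin A$, the graph $K^A$ is cubic. A nonempty set of vertices of $K/A$ avoiding $o$ has the same boundary as the subset of $V\setminus\{o\}$ obtained by replacing $a$ by $A$, so it has at least three boundary edges. If $S$ is a nonempty proper subset of $V(K^A)$, then one of $S$ and its complement is a nonempty subset of $A$, and its boundary in $K^A$ is its boundary in $K$. Hence $|\delta_{K^A}S|\ge3$.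
\end{proof}

The smallest tight set of interest is a triangle $A$, for which $K^A=K_4$ when $A$ is nontrivial. A cycle of $K/A$ through $a$ lifts to $K$ in two ways, by one or by two edges of the triangle, and its weight is multiplied by $\tau+\tau^2=1$. For a general tight set, this factor is itself a quantity $Z(K^A;\cdot,\cdot)$, to which induction applies.

\subsection{Reducing an edge}

Let $(K,o)$ be admissible and let $e$ be an edge. Let $K_e$ be obtained from $K-e$ by suppressing each end of $e$ other than $o$, and deleting a merged edge if it is a loop.

\begin{lemma}\label{lem:reduce}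
Let $(K,o)$ be admissible and let $e$ be an edge of $K$.
\begin{itemize}
\item[(i)] $K_e$ has fewer vertices than $K$, and all its vertices other than $o$ have degree $3$. The ends of a merged edge are not suppressed, and a merged edge is a loop only if both its ends are $o$.
\item[(ii)] Replacing merged edges by the pairs of edges they come from is a bijection from the cycles of $K_e$ to the cycles of $K-e$ other than the $2$-cycles formed by a suppressed vertex and $o$. It raises the length by the number of merged edges on the cycle.
\item[(iii)] If $V(K_e)\ne\{o\}$ and no tight set $\hat A$ of $K$ has $e\in\delta_K\hat A$, then $(K_e,o)$ is admissible.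
\end{itemize}
\end{lemma}

\begin{proof}
(i) At least one end of $e$ differs from $o$ and is suppressed. If both ends are suppressed, they are not adjacent in $K-e$ by Lemma~\ref{lem:basic}, so the two suppressions do not interfere. If a suppressed vertex $s$ has remaining edges $sc,sd$ with $c=d$, these edges are parallel, and $c=o$ by Lemma~\ref{lem:basic}. A vertex $y\ne o$ of $K_e$ is not an end of $e$ and carries no deleted loop, so it keeps its degree.

(ii) A cycle of $K-e$ through a suppressed vertex $s$ uses both remaining edges at $s$. If these are parallel, the cycle is the $2$-cycle formed by them. For every other cycle, merging at the suppressed vertices inverts the map in the statement.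

(iii) Suppose that $(K_e,o)$ is not admissible. By (i) there is a nonempty $A\subseteq V(K_e)\setminus\{o\}$ with $|\delta_{K_e}A|\le2$. Let $\hat A$ consist of $A$ and those suppressed vertices whose two remaining neighbors both lie in $A$. Consider a suppressed vertex $s$ with remaining edges $sc,sd$. If $c,d\in A$, then $s\in\hat A$; if $c,d\notin A$, then $s,c,d\notin\hat A$. In both cases neither $sc$ nor $sd$ lies in $\delta\hat A$, and the merged edge does not lie in $\delta_{K_e}A$. If exactly one of $c,d$ is in $A$, then $s\notin\hat A$, exactly one of $sc,sd$ lies in $\delta\hat A$, and the merged edge lies in $\delta_{K_e}A$. Every other edge of $K-e$ has unsuppressed ends and lies in both boundaries or in neither. Therefore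
\[
2\ge|\delta_{K_e}A|=|\delta_{K-e}\hat A|\ge|\delta_K\hat A|-1\ge2 .
\]
Equality holds throughout, so $|\delta_K\hat A|=3$ and $e\in\delta_K\hat A$. If $|\hat A|=1$, then $\hat A=A=\{c\}$ with $c\ne o$ an end of $e$; such a vertex is suppressed and cannot belong to $A\subseteq V(K_e)$. So $|\hat A|\ge2$, and $\hat A$ is a tight set with $e\in\delta_K\hat A$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:main}}

We use induction on $|V|$, assuming the proposition for all admissible pairs with fewer vertices and all choices of the vertex and the two edges. If $f$ joins $u$ to $o$, then $\{g,f\}$ is a cycle of weight $1$ and we are done; this covers $|V|=2$. So let $f=ux$ with $x\ne o$, and let $h=uq$ be the third edge at $u$. By Lemma~\ref{lem:basic}, $q\ne x$. No cycle through $g$ and $f$ contains $h$.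

\medskip\noindent\textbf{Case 1: $q=o$.} Only $u$ is suppressed in $K'=K_h$, and $g,f$ merge into an edge $g'=xo$. For nonempty $A\subseteq V\setminus\{o,u\}$, the edges $g,h$ are not in $\delta_KA$, while $f\in\delta_KA$ and $g'\in\delta_{K'}A$ both hold exactly when $x\in A$. So $|\delta_{K'}A|=|\delta_KA|\ge3$, and $(K',o)$ is admissible. By Lemma~\ref{lem:reduce}(ii) the cycles of $K$ through $g,f$ correspond to the cycles of $K'$ through $g'$ and are longer by one. Each of the latter contains exactly one of the two other edges $e_1,e_2$ of $K'$ at $x$. Induction, with $x$ in the role of $u$, gives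
\[
Z(K;g,f)=\tau\bigl(Z(K';g',e_1)+Z(K';g',e_2)\bigr)\ge2\tau>1 .
\]

\medskip\noindent\textbf{Case 2: there is a nontrivial tight set $A$.} Let $\delta A=\{d_1,d_2,d_3\}$, and let $y_i\in A$ and $z_i\notin A$ be the ends of $d_i$. A cycle contains either none or exactly two of the $d_i$. By Lemma~\ref{lem:split}, induction applies to $K/A$ and $K^A$. Let $K[A]$ and $K-A$ be the subgraphs induced on $A$ and on $V\setminus A$.

\emph{Case 2a: $u\notin A$.} Both $g$ and $f$ are edges of $K/A$ at $u$, and $g$ joins $u$ to $o$, so $Z(K/A;g,f)\ge1$. For $i\ne j$ let $W(i,j)=\sum_P\tau^{|P|}$ over the paths $P$ in $K[A]$ from $y_i$ to $y_j$. Adding $a^*$, $d_i$, $d_j$ to such a path gives a cycle of $K^A$ through $d_i,d_j$ of length $|P|+2$, and every such cycle arises once. Hence $W(i,j)=Z(K^A;d_j,d_i)$. Here we move the root: $(K^A,y_j)$ is admissible, $d_j$ joins $a^*$ to $y_j$, and $d_i$ is another edge at $a^*$, so $W(i,j)\ge1$.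

Let $C$ be a cycle of $K$ through $g,f$. If $C$ has no edge in $\delta A$, it lies in $K-A$, because it contains $o\notin A$; these cycles are the cycles of $K/A$ through $g,f$ that avoid $a$. Otherwise $C$ contains exactly two edges $d_i,d_j$, and it is obtained in a unique way from a cycle $\bar C$ of $K/A$ through $g,f,d_i,d_j$ by replacing $a$ with a path $P$ in $K[A]$ from $y_i$ to $y_j$. Every pair $(\bar C,P)$ occurs, and $|C|=|\bar C|+|P|$. So each cycle of $K/A$ through $g,f$ contributes to $Z(K;g,f)$ its weight times $1$ or times some $W(i,j)\ge1$, and $Z(K;g,f)\ge Z(K/A;g,f)\ge1$.

\emph{Case 2b: $u\in A$.} Now $g\in\delta A$; say $g=d_1$, so $y_1=u$ and $z_1=o$. The edge $f$ lies in $K[A]$: if $f\in\delta A$, then the boundary of the nonempty set $A\setminus\{u\}$ is contained in the set formed by $h$ and the third edge of $\delta A$, contrary to admissibility. A cycle $C$ through $g,f$ contains exactly one further edge $d_j$, $j\in\{2,3\}$. It consists of $d_1$, a path $P$ in $K[A]$ from $u$ to $y_j$ starting with $f$, the edge $d_j$, and a path $R$ in $K-A$ from $z_j$ to $o$. Any such $P$ and $R$ can be combined, and $|C|-2=|P|+|R|$. Let $W_f(j)=\sum_P\tau^{|P|}$. The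 paths $R$ correspond to the cycles of $K/A$ through $d_1,d_j$, so $\sum_R\tau^{|R|}=Z(K/A;d_1,d_j)$, which is at least $1$ by induction for $(K/A,o)$ at the vertex $a$. The paths $P$, for $j=2$ and $j=3$ together, correspond to the cycles of $K^A$ through $d_1,f$, so $W_f(2)+W_f(3)=Z(K^A;d_1,f)$, which is at least $1$ by induction for $(K^A,a^*)$ at the vertex $u$. Therefore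
\[
Z(K;g,f)=\sum_{j=2,3}W_f(j)\,Z(K/A;d_1,d_j)\ge W_f(2)+W_f(3)\ge1 .
\]

\medskip\noindent\textbf{Case 3: $q\ne o$ and there is no nontrivial tight set.} We perform the two reductions of Section~\ref{sec:K4}; see Figure~\ref{fig:reductions}. Let $k_1=qq_1$ and $k_2=qq_2$ be the edges at $q$ other than $h$. By Lemma~\ref{lem:basic}, $q_1,q_2\ne u$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1, every node/.style={font=\small}]
\draw (0,1)--node[above]{$g$}(1,1)--node[above]{$f$}(2,1);
\draw (1,1)--node[right]{$h$}(1,0);
\draw (0,-0.6)--node[above]{$k_1$}(1,0)--node[above]{$k_2$}(2,-0.6);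
\draw (2.6,-0.2)--(2,-0.6)--(2.6,-1);
\fill (0,1) circle (1.8pt) node[left]{$o$} (1,1) circle (1.8pt) node[above]{$u$} (2,1) circle (1.8pt) node[right]{$x$} (1,0) circle (1.8pt) node[below]{$q$} (0,-0.6) circle (1.8pt) node[below]{$q_1$} (2,-0.6) circle (1.8pt) node[below]{$q_2$};
\node at (1,-1.4) {$K$};
\begin{scope}[xshift=3.8cm]
\draw (0,1)--node[above]{$g'$}(2,1);
\draw (0,-0.6)--node[above]{$Q$}(2,-0.6);
\draw (2.6,-0.2)--(2,-0.6)--(2.6,-1);
\fill (0,1) circle (1.8pt) node[left]{$o$} (2,1) circle (1.8pt) node[right]{$x$} (0,-0.6) circle (1.8pt) node[below]{$q_1$} (2,-0.6) circle (1.8pt) node[below]{$q_2$};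
\node at (1,-1.4) {$K'=K_h$};
\end{scope}
\begin{scope}[xshift=7.6cm]
\draw (0,1)--node[above]{$g$}(1,1)--node[above]{$f''$}(2,1);
\draw (1,1)--node[right]{$h''$}(0,-0.6);
\draw (2.6,-0.2) .. controls (1.9,-0.6) .. (2.6,-1);
\fill (0,1) circle (1.8pt) node[left]{$o$} (1,1) circle (1.8pt) node[above]{$u$} (2,1) circle (1.8pt) node[right]{$x$} (0,-0.6) circle (1.8pt) node[below]{$q_1$};
\node at (1,-1.4) {$K''=K_{k_2}$};
\end{scope}
\end{tikzpicture}
\caption{The two edge reductions of a graph $K$, drawn for distinct $o,x,q_1,q_2$; only the edges at $u$, $q$, $q_2$ and their mergers are shown. Deleting $h$ and suppressing $u,q$ gives $K'$. Deleting $k_2$ and suppressing $q,q_2$ gives $K''$, in which a cycle through $g$ and $f''$ cannot use $h''$ and so comes from a cycle of $K$ avoiding $q$.}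
\label{fig:reductions}
\end{figure}

\emph{First reduction.} Let $K'=K_h$. A tight set with $h$ in its boundary would miss $o$ and one of $u,q$, and so would be nontrivial. Since $x$ is a vertex of $K'$, Lemma~\ref{lem:reduce}(iii) shows that $(K',o)$ is admissible. Let $g'=xo$ be the merger of $g,f$, and let $Q$ be the merger of $k_1,k_2$; it is absent when $q_1=q_2=o$. Put
\[
N=\sum_{C'\ni g',\ C'\not\ni Q}\tau^{|C'|-2},\qquad U=\sum_{C'\ni g',Q}\tau^{|C'|-2},
\]
with sums over cycles of $K'$. By Lemma~\ref{lem:reduce}(ii) the cycles $C$ of $K$ through $g,f$ correspond bijectively to the cycles $C'$ of $K'$ through $g'$. If $C$ avoids $q$, then $C'$ avoids $Q$ and $|C|=|C'|+1$; if $C$ passes through $q$, then $Q\in C'$ and $|C|=|C'|+2$. Hence the cycles of $K$ through $g,f$ avoiding $q$ have total weight $\tau N$, and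
\begin{equation}\label{eq:Z}
Z(K;g,f)=\tau N+\tau^2U=\tau^2(N+U)+\tau^3N,
\end{equation}
where we used $\tau-\tau^2=\tau(1-\tau)=\tau^3$. With $e_1,e_2$ the two edges of $K'$ at $x$ other than $g'$, induction gives
\begin{equation}\label{eq:NU}
N+U=Z(K';g',e_1)+Z(K';g',e_2)\ge2 .
\end{equation}

\emph{Second reduction.} We show that $N\ge1$ by reducing one of $k_1,k_2$. The trivial tight set $V\setminus\{o\}$ may be present, so we choose the labels such that
\begin{equation}\label{eq:choice}
q_2\ne o\quad\text{or}\quad\deg o\ge4 .
\end{equation}
If this were impossible, then $q_1=q_2=o$ and, by Lemma~\ref{lem:basic}, $\deg o=3$. The edges at $o$ would be $g,k_1,k_2$, and the set $V\setminus\{o,q\}$, which contains $u$, would have boundary $\{g,h\}$, contrary to admissibility.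

Let $K''=K_{k_2}$. A tight set with $k_2$ in its boundary would be $V\setminus\{o\}$, which forces $\deg o=3$ and $q_2=o$, contrary to \eqref{eq:choice}. Since $u\ne q,q_2$, the vertex $u$ survives in $K''$, and $(K'',o)$ is admissible by Lemma~\ref{lem:reduce}(iii). The suppressed vertices are $q$ and, if $q_2\ne o$, also $q_2$. The edges of $K''$ at $u$ are $g$; the merger $h''$ of $h,k_1$; and an edge $f''$, which is $f$ if $q_2\ne x$ and is the merger of $f$ with the third edge at $x$ if $q_2=x$. Induction gives $Z(K'';g,f'')\ge1$.

By Lemma~\ref{lem:reduce}(ii) the cycles $C''$ of $K''$ through $g,f''$ correspond bijectively to the cycles $C$ of $K-k_2$ through $g,f$. Such a $C$ avoids $h$, hence avoids $q$, whose only edges in $K-k_2$ are $h$ and $k_1$; conversely a cycle of $K$ that avoids $q$ lies in $K-k_2$. So the cycles $C$ are exactly the cycles of $K$ through $g,f$ avoiding $q$. The only suppressed vertex that can lie on $C$ is $q_2$, so $|C|\le|C''|+1$. Therefore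
\[
\tau N=\sum_{C\ni g,f,\ q\notin C}\tau^{|C|-2}\ge\tau\,Z(K'';g,f'')\ge\tau,
\]
and $N\ge1$. Inserting this and \eqref{eq:NU} into \eqref{eq:Z}, we obtain
\[
Z(K;g,f)\ge2\tau^2+\tau^3=\tau^2+\tau^2(1+\tau)=\tau^2+\tau=1 .
\]
This completes the proof of Proposition~\ref{prop:main}. \qed

\begin{remark}
The golden ratio is decided in the last line. With an edge weight $z\in(0,1)$ in place of $\tau$, Case~2 is unchanged and Case~1 needs $2z\ge1$. Case~3 gives $zN+z^2U=z^2(N+U)+(z-z^2)N\ge z^2+z$, which is at least $1$ exactly when $z\ge\tau$.
\end{remark}

\section{From cycles to walks}\label{sec:walks}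

We use two standard facts. \emph{K\"onig's lemma}: in an infinite, connected, locally finite graph every vertex is the start of an infinite SAW. \emph{Fekete's lemma}: if positive numbers $s_n$ satisfy $s_{m+n}\le s_ms_n$ for all $m,n\ge1$, then $\lim_ns_n^{1/n}$ exists and equals $\inf_ns_n^{1/n}$.

\begin{proof}[Proof of Theorem~\ref{thm:cut}]
(a) Let $K_B$ be obtained from $G$ by contracting the nonempty set $V\setminus B$ to a vertex $o$ and deleting loops. For nonempty $A\subseteq B$ we have $|\delta_{K_B}A|=|\delta_GA|\ge3$, so $(K_B,o)$ is admissible. The walks in \eqref{eq:exit} become paths from $v$ to $o$. To close them into cycles we want a connection from $o$ back to $v$, but a new edge at $v$ would raise its degree to $4$. Instead we sacrifice the edge $vw$: subdivide it by a new vertex $u$ and add an edge $g=uo$. Call the result $K^*$.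

All vertices of $K^*$ other than $o$ have degree $3$. Let $A\not\ni o$ be a nonempty set of vertices of $K^*$. If $u\notin A$, then $|\delta_{K^*}A|\ge|\delta_{K_B}A|\ge3$, because $vw\in\delta_{K_B}A$ implies that one of $uv,uw$ is in $\delta_{K^*}A$. If $A=\{u\}$, then $|\delta_{K^*}A|=3$. If $u\in A\ne\{u\}$, put $A_0=A\setminus\{u\}$. Then $g\in\delta_{K^*}A$, and $vw\in\delta_{K_B}A_0$ implies that one of $v,w$ is outside $A$, so that one of $uv,uw$ is in $\delta_{K^*}A$; hence $|\delta_{K^*}A|\ge|\delta_{K_B}A_0|+1\ge4$. Thus $(K^*,o)$ is admissible.

Apply Proposition~\ref{prop:main} with $f=uv$. A cycle $C$ through $g,f$ avoids $uw$, so it consists of $g$, $f$ and a path of $K_B$ from $v$ to $o$ that does not use $vw$. The edges of this path are edges of $G$, and they form a SAW $(v_0,\dots,v_m)$ with $v_0=v$, $v_0,\dots,v_{m-1}\in B$, $v_m\notin B$ and $m=|C|-2$. Distinct cycles give distinct edge sequences, and these give distinct vertex sequences because $G$ is simple. Hence the sum in \eqref{eq:exit} is at least $Z(K^*;g,f)\ge1$.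

(b) We choose $B$ so that the walks in \eqref{eq:exit} are long and cannot end in a dead end. For $r\ge1$ let $B_r$ be the set of vertices at distance at most $r$ from $v$; it is finite and contains $w$. Since $G$ is connected, every component of $G-B_r$ contains an end of an edge of the finite set $\delta B_r$, so there are finitely many components. Let $B$ be the union of $B_r$ with the finite components; it is a finite set. A walk $(v_0,\dots,v_m)$ in \eqref{eq:exit} has $v_m\notin B_r$, so $m\ge r+1$. Its end $v_m$ lies in an infinite component $D$ of $G-B_r$, which is disjoint from $B$. By K\"onig's lemma there is an infinite SAW in $D$ from $v_m$, and it avoids $v_0,\dots,v_{m-1}\in B$. So the walk is extendable, and \eqref{eq:exit} yields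
\[
\sum_{m\ge r+1}\epsilon_m(v)\,\tau^m\ge1\qquad\text{for all }r\ge1 .
\]
The tails of the series $\sum_m\epsilon_m(v)\tau^m$ do not tend to $0$, so the series diverges, and the root test gives $\limsup_m\epsilon_m(v)^{1/m}\ge1/\tau=\varphi$.

(c) Let $s_n=\sup_{v'}\sigma_n(v')$, so $s_0=1$ and $1\le s_n\le3\cdot2^{n-1}$ for $n\ge1$. A SAW of length $m+n$ is determined by its first $m$ steps and its last $n$ steps, both SAWs, so $s_{m+n}\le s_ms_n$. By Fekete's lemma and (b),
\[
\inf_ns_n^{1/n}=\lim_ns_n^{1/n}\ge\limsup_n\sigma_n(v)^{1/n}\ge\varphi .\qedhere
\]
\end{proof}

\section{Transitive graphs have no small cuts}\label{sec:transitive}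

The tool is \emph{submodularity}: for finite vertex sets $A,A'$,
\begin{equation}\label{eq:submod}
|\delta(A\cap A')|+|\delta(A\cup A')|\le|\delta A|+|\delta A'| .
\end{equation}
To verify it, compare the contributions of one edge. An edge of $\delta(A\cap A')$ has one end in both sets and the other end outside at least one of them; an edge of $\delta(A\cup A')$ has one end in neither set and the other end in at least one. Either way the edge is counted on the right. An edge counted twice on the left joins a vertex in both sets to a vertex in neither, and is counted twice on the right.

\begin{lemma}\label{lem:cut}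
Let $G$ be an infinite connected vertex-transitive cubic simple graph. Then $|\delta A|\ge3$ for every finite nonempty $A\subset V$.
\end{lemma}

\begin{proof}
Let $\lambda$ be the minimum of $|\delta A|$ over finite nonempty $A$. Since $G$ is infinite and connected, $\lambda\ge1$. Suppose $\lambda\le2$, and among the sets with $|\delta A|=\lambda$ choose $A$ with $|A|$ minimal. Then $|A|\ge2$, since a single vertex has three boundary edges.

We claim that an automorphism $\gamma$ with $A\cap\gamma A\ne\emptyset$ satisfies $\gamma A=A$. The sets $A\cap\gamma A$ and $A\cup\gamma A$ are finite and nonempty, so each has at least $\lambda$ boundary edges, and by \eqref{eq:submod} together they have at most $2\lambda$. Hence $|\delta(A\cap\gamma A)|=\lambda$, and minimality of $|A|$ gives $A\cap\gamma A=A$. As $|\gamma A|=|A|$, the claim follows.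

For $a,b\in A$ there is an automorphism $\gamma$ with $\gamma a=b$; it satisfies $b\in A\cap\gamma A$, so it preserves $A$. Thus all vertices of $A$ have the same number $s$ of neighbors outside $A$, and $s|A|=\lambda\in\{1,2\}$. With $|A|\ge2$ this forces $|A|=2$ and $s=1$. Each vertex of $A$ then has two neighbors in the two-element set $A$, which is impossible in a simple graph.
\end{proof}

Simplicity is needed in the last step: the multigraph on $\mathbb Z$ with one edge between $2i-1$ and $2i$ and two edges between $2i$ and $2i+1$ is cubic and transitive, and $|\delta\{0,1\}|=2$.

\begin{proof}[Proof of Theorem~\ref{thm:transitive}]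
By Lemma~\ref{lem:cut}, Theorem~\ref{thm:cut} applies. By transitivity $\sigma_n(v')$ does not depend on $v'$, so part (c) gives $\sigma_n(v)\ge\varphi^n$ for all $n$, and $\mu(G)\ge\varphi$ follows.
\end{proof}

\section{Two boundary edges are not enough}\label{sec:two}

The hypothesis of Theorem~\ref{thm:cut} cannot be weakened to $|\delta A|\ge2$, even for quasi-transitive graphs. For $i\in\mathbb Z$ let the \emph{unit} $U_i$ be a copy of $K_4$ on $\{a_i,b_i,c_i,d_i\}$ with the edge $a_id_i$ removed, and join consecutive units by the edges $d_ia_{i+1}$. The resulting graph $G$ is connected, simple and cubic, and the shift $i\mapsto i+1$ has four orbits, so $G$ is quasi-transitive. The two-way infinite path $\dots a_ib_ic_id_ia_{i+1}\dots$ contains every vertex. For a finite nonempty set $A$, the edge of this path before its first vertex in $A$ and the edge after its last vertex in $A$ are distinct elements of $\delta A$. So $|\delta A|\ge2$.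

We show that $\mu(G)<\varphi$. Each edge $d_ia_{i+1}$ is a bridge, that is, the only edge between the units on its left and those on its right. A SAW crosses it at most once, so a SAW that enters a unit by one bridge can leave it only by the other. The paths in $U_i$ between $a_i$ and $d_i$ are $a_ib_id_i$, $a_ic_id_i$, $a_ib_ic_id_i$ and $a_ic_ib_id_i$. A complete traversal of a unit followed by a bridge therefore has generating function $t(z)=2z^3+2z^4$, in either direction. A SAW from $v\in U_0$ either stays in $U_0$, or consists of a SAW in $U_0$ followed by a bridge, then $k\ge0$ complete traversals each followed by a bridge, and finally a SAW inside one unit starting at the end of the last bridge. Let $p_0$, $p_1$, $p_2$ be polynomials with nonnegative coefficients that bound the generating functions of the walks staying in $U_0$, of the first pieces, and of the last pieces; they exist because a unit is finite. With $p=p_0+p_1p_2$ we have, coefficient by coefficient,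
\[
\sum_n\sigma_n(v)z^n\le p(z)\sum_{k\ge0}t(z)^k .
\]
Now $t(\tau)=2\tau^2(\tau+\tau^2)=2\tau^2<1$, so by continuity $t(z)<1$ for some $z>\tau$. At this $z$ the series $\sum_n\sigma_n(v)z^n$ converges, and $\mu(G)\le1/z<\varphi$. Where a column of the ladder transmits all the weight it receives, a unit of $G$ transmits only the fraction $2\tau^2$; since the series converges at $\tau$, the sum in \eqref{eq:exit} tends to $0$ as $B$ runs through larger and larger balls around $v$.

\begin{thebibliography}{1}
\bibitem{source} \emph{The Connective Constant and the Language of Self-Avoiding Walks}, \texttt{https://diglib.tugraz.at/\allowbreak download.php?\allowbreak id=5b0dd23d8228d\allowbreak\&location=browse}.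
\end{thebibliography}
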